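\title{Three labels suffice for neighbor full sum distinguishing total colorings}

\begin{abstract}
Label the vertices and edges of a finite simple graph with numbers, and give each vertex the sum of its own label, the labels of its edges and the labels of its neighbors. We prove the conjecture that the labels $1,2,3$ suffice to give adjacent vertices different sums whenever no component of the graph is a single edge. Complete graphs show that two labels do not suffice. Any three consecutive integers other than $-1,0,1$ may serve as labels, and almost all vertices receive the middle one. The proof separates adjacent vertices by parity, by residues modulo $4$ across a maximum cut, and by a greedy choice that is realized by a flow argument.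
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite, undirected and simple. For a graph $G=(V,E)$ and a vertex $v$, let $N(v)=\{y\in V: vy\in E\}$ and $d(v)=|N(v)|$. Given a labeling $f\colon V\cup E\to\mathbb{R}$, the \emph{full sum} at $v$ is
\[
\sigma(v)=f(v)+\sum_{e\ni v}f(e)+\sum_{y\in N(v)}f(y),
\]
the total of all labels that $v$ sees in one step. We call $f$ \emph{distinguishing} if $\sigma(u)\neq\sigma(v)$ for every edge $uv$, that is, if the full sums form a proper vertex coloring of $G$. A distinguishing labeling with values in $\{1,\dots,k\}$ is a \emph{neighbor full sum distinguishing total $k$-coloring}, and $\chi^{ven}(G)$ is the least $k$ for which one exists. The labeling $f$ itself need not be proper in any sense; only the sums matter.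

If $uv$ is an edge, the three labels $f(u)$, $f(uv)$, $f(v)$ occur in both $\sigma(u)$ and $\sigma(v)$. When the edge $uv$ is a whole component there are no other terms, and $\sigma(u)=\sigma(v)$ for every $f$. A graph is \emph{nice} if no component is isomorphic to $K_2$, and the question is how large $\chi^{ven}(G)$ can be for a nice graph $G$. The following proposition says when one label is enough and shows that two are sometimes too few.

\begin{proposition}\label{prop:small}
\begin{itemize}
\item[(a)] $\chi^{ven}(G)=1$ if and only if adjacent vertices of $G$ always have different degrees.
\item[(b)] For $n\ge3$ and real numbers $a,b$, no labeling of $K_n$ with values in $\{a,b\}$ is distinguishing.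
\end{itemize}
\end{proposition}

\begin{proof}
(a) The only labeling with values in $\{1\}$ has $\sigma(v)=1+2d(v)$.

(b) In $K_n$ every vertex sees all vertex labels, so $\sigma(v)=\sum_{u\in V}f(u)+\sum_{e\ni v}f(e)$. Let $D$ be the graph on $V$ formed by the edges labeled $b$. Then $\sum_{e\ni v}f(e)=(n-1)a+(b-a)\deg_D(v)$. The degrees in $D$ lie in $\{0,\dots,n-1\}$, and $0$ and $n-1$ cannot both occur, so two vertices have the same degree in $D$. They are adjacent in $K_n$ and have the same full sum.
\end{proof}

Thus three labels are sometimes needed. A rough count suggests that three are enough: with three consecutive labels the edges at a vertex of degree $d$ produce $2d+1$ different totals, the vertex has only $d$ neighbors to avoid, and the spare factor $2$ may pay for the fact that each edge serves two vertices. The statement that $\chi^{ven}(G)\le3$ for every nice graph $G$ is Conjecture~4 of~\cite{total}. We prove it.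

\begin{theorem}\label{thm:main}
Every nice graph $G$ satisfies $\chi^{ven}(G)\le3$. The bound is sharp: $\chi^{ven}(K_n)=3$ for all $n\ge3$.
\end{theorem}

The upper bound is the case $m=2$ of the next theorem, and sharpness then follows from Proposition~\ref{prop:small}(b). A reader interested only in Theorem~\ref{thm:main} may put $m=2$ throughout.

\begin{theorem}\label{thm:strong}
Let $m\neq0$ be an integer and let $G=(V,E)$ be a nice graph. There is a distinguishing labeling $f\colon V\cup E\to\{m-1,m,m+1\}$ such that in every component of $G$ all vertices have label $m$, except possibly one vertex $x$, with label $m-\kappa$ for some $\kappa\in\{1,-1\}$, and some pairwise nonadjacent neighbors of $x$, with label $m+\kappa$.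
\end{theorem}

So the edges do almost all the work, and vertex labels are needed only to remove one parity obstruction. Section~\ref{sec:plan} explains the plan on $K_5$ and $K_4$. Sections~\ref{sec:tools} and~\ref{sec:core} carry it out when the obstruction is absent, and Section~\ref{sec:x} removes the obstruction.

\section{The plan, on two small graphs}\label{sec:plan}

Write $f=m+\varphi$ with $\varphi\colon V\cup E\to\{-1,0,1\}$, and call $\varphi$ the \emph{shift}. Put
\[
\tau(v)=\varphi(v)+\sum_{e\ni v}\varphi(e)+\sum_{y\in N(v)}\varphi(y),\qquad \theta(v)=2m\,d(v)+\tau(v).
\]
The full sum at $v$ has $1+2d(v)$ terms, so $\sigma(v)=m(1+2d(v))+\tau(v)=m+\theta(v)$. Hence $f$ is distinguishing if and only if $\theta(u)\ne\theta(v)$ for every edge $uv$. We call $\theta(v)$ the \emph{value} of $v$. Since $2m\,d(v)$ is even, $\theta(v)$ and $\tau(v)$ have the same parity.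

Suppose first that $\varphi=0$ on all vertices, so that $\tau(v)$ is the sum of the shifts on the edges at $v$. The natural attempt is greedy: order the vertices, and let each vertex use the edges to its earlier neighbors to reach a value that none of them has. The difficulty is that these edges also enter the values of the earlier neighbors, which were supposed to be final. We therefore need spare edges that absorb the disturbance, and an edge is spare if its ends are certain to have different values for a reason that is fixed in advance. Congruences provide such reasons. Partition $V$ into an independent set $I$ and two sets $S$ and $T$, put $U=S\cup T$, and require even values on $I$, values $\equiv1\pmod4$ on one of $S,T$ and values $\equiv-1\pmod 4$ on the other. There are three kinds of edges.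
\begin{itemize}
\item An edge between $I$ and $U$ is separated by parity. Its shift is used to produce the required residues.
\item An edge between $S$ and $T$ is separated modulo $4$. Its shift is used to absorb the disturbance.
\item An edge inside $S$ or inside $T$ is separated greedily, and its shift $\pm1$ is the greedy choice.
\end{itemize}
The shifts on the $S$--$T$ edges will be chosen so that each inside edge effectively counts $0$ times at its earlier end and twice at its later end. This solves two problems at once. Earlier values stay final. Moreover, changing the sign of an inside edge now changes the value of its later end by $4$ instead of $2$, so the greedy choice respects the residues modulo $4$.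

\begin{example}[$K_5$]\label{ex:K5}
Let $I=\{r\}$, $S=\{s_1,s_2\}$, $T=\{t_1,t_2\}$, ordered by index on each side. Here $\theta=8m+\tau$, and we ask for $\tau\equiv1\pmod 4$ on $S$ and $\tau\equiv-1\pmod 4$ on $T$. Let $\varepsilon=\varphi(s_1s_2)$ and $\varepsilon'=\varphi(t_1t_2)$ be signs. By the counting rule we aim at
\[
\tau(s_1)=\varphi(rs_1),\quad \tau(s_2)=\varphi(rs_2)+2\varepsilon,\quad \tau(t_1)=\varphi(rt_1),\quad \tau(t_2)=\varphi(rt_2)+2\varepsilon'.
\]
As $2\varepsilon\equiv2\varepsilon'\equiv2\pmod4$, the residues force $\varphi(rs_1)=1$, $\varphi(rs_2)=-1$, $\varphi(rt_1)=-1$, $\varphi(rt_2)=1$, and then $\tau(r)=0$. Now $\tau(s_2)\in\{1,-3\}$ must avoid $\tau(s_1)=1$, so $\varepsilon=-1$; and $\tau(t_2)\in\{3,-1\}$ must avoid $\tau(t_1)=-1$, so $\varepsilon'=1$. The $S$--$T$ edges have to cancel the inside edge at $s_1,t_1$ and double it at $s_2,t_2$, so they must contribute $1,-1,-1,1$ at $s_1,s_2,t_1,t_2$. This is achieved by $\varphi(s_1t_2)=1$, $\varphi(s_2t_1)=-1$, $\varphi(s_1t_1)=\varphi(s_2t_2)=0$. The result is shown in Figure~\ref{fig:K5}.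
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4, v/.style={circle,draw,inner sep=1.5pt,minimum size=7mm}]
\node[v,label=left:{$1$}] (s1) at (0,2) {$s_1$};
\node[v,label=right:{$-3$}] (s2) at (2,2) {$s_2$};
\node[v,label=left:{$3$}] (t2) at (0,0) {$t_2$};
\node[v,label=right:{$-1$}] (t1) at (2,0) {$t_1$};
\node[v,label=above:{$0$}] (r) at (1,1) {$r$};
\draw[thick] (r)--(s1) (r)--(t2) (t1)--(t2) (s1)--(t2);
\draw[thick,dashed] (r)--(s2) (r)--(t1) (s1)--(s2) (s2)--(t1);
\end{tikzpicture}
\caption{An assignment of $-1,0,1$ to the edges of $K_5$. Solid edges carry $+1$, dashed edges carry $-1$, and the two edges $s_1t_1$ and $s_2t_2$, not drawn, carry $0$. The number beside a vertex is the sum over its edges: it is even at $r$, congruent to $1$ modulo $4$ at $s_1,s_2$, congruent to $-1$ modulo $4$ at $t_1,t_2$, and the five numbers are distinct.}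
\label{fig:K5}
\end{figure}

The plan has one obstruction. If $\varphi$ vanishes on vertices, then $\sum_v\tau(v)=2\sum_e\varphi(e)$ is even, so the number $|U|$ of vertices with odd value must be even. This is where a vertex label helps. If a vertex $x$ has $\varphi(x)=-\kappa$ and all its edges have shift $\kappa$, where $\kappa=\pm1$, then the two contributions cancel at every neighbor of $x$. The vertex $x$ becomes invisible, and the plan can be applied to $G-x$.

\begin{example}[$K_4$]\label{ex:K4}
With edge shifts alone the plan fails. If $|I|=1$, then $|U|=3$ is odd. If $I=\emptyset$, the four numbers $\tau(v)$ are odd, distinct and of absolute value at most $3$, so both $3$ and $-3$ occur, and the edge between these two vertices has shift $1$ and $-1$ at once. Now let the vertices be $r,s,t,x$. On the triangle $rst$ put $\varphi(rs)=1$, $\varphi(rt)=-1$, $\varphi(st)=0$, and make $x$ invisible with $\kappa=1$. Then $\tau(r)=0$, $\tau(s)=1$, $\tau(t)=-1$ and $\tau(x)=-1+3=2$. For $m=2$ the full sums are $14,15,13,16$.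
\end{example}

In this example $\tau(x)=d(x)-1$ exceeds the numbers $\tau$ at all neighbors of $x$. In general it is at least extreme, provided that $x$ is well chosen, and the ties that remain are treated in Section~\ref{sec:x}.

\section{Joins, independent sets and maximum cuts}\label{sec:tools}

\subsection{Prescribing parities}

To make the values odd on $U$ and even on $I$, we choose the set $Y$ of $I$--$U$ edges with nonzero shift suitably. The tool is the standard existence statement for joins.

\begin{lemma}\label{lem:join}
Let $\Gamma$ be a connected graph and $U\subseteq V(\Gamma)$ with $|U|$ even. There is $Y\subseteq E(\Gamma)$ such that the number $\deg_Y(v)$ of edges of $Y$ at $v$ is odd for $v\in U$ and even for $v\notin U$.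
\end{lemma}

\begin{proof}
Split $U$ into pairs, join each pair by a path in $\Gamma$, and let $Y$ be the set of edges that lie on an odd number of these paths. Modulo $2$, $\deg_Y(v)$ is the sum of the degrees of $v$ in the paths. A path has odd degree exactly at its two ends, and $v$ is an end of one path if $v\in U$ and of none otherwise.
\end{proof}

For a graph $H$ and a partition $V(H)=I\cup U$, let $\Gamma_H(I,U)$ be the bipartite graph with vertex set $V(H)$ whose edges are the edges of $H$ between $I$ and $U$. We want to apply Lemma~\ref{lem:join} to this graph, so it should be connected. An arbitrary maximal independent set will not do: in the path $abcd$ with $I=\{a,d\}$, the graph $\Gamma_H(I,U)$ has the edges $ab$ and $cd$ only, and no set $Y$ of these edges has even degree at $a$ and odd degree at $b$. The remedy is to grow $I$ in steps of length two.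

\begin{lemma}\label{lem:indep}
Let $H$ be a connected graph and $r_1\in V(H)$. There is an independent set $I\ni r_1$ such that $\Gamma_H(I,V(H)\setminus I)$ is connected.
\end{lemma}

\begin{proof}
For an independent set $J$, let $W(J)$ be the set of vertices that lie in $J$ or have a neighbor in $J$. Call $J$ \emph{linked} if the graph on $W(J)$ formed by the edges between $J$ and $W(J)\setminus J$ is connected. The set $\{r_1\}$ is linked, the graph being a star. Let $J\ni r_1$ be linked with $W(J)\ne V(H)$. Since $H$ is connected, some $y\notin W(J)$ is adjacent to some $w\in W(J)$. As $y$ has no neighbor in $J$, the set $J'=J\cup\{y\}$ is independent and $w\notin J$. The graph for $J'$ is the union of the graph for $J$ and the star of all edges at $y$. Both are connected and both contain $w$, so $J'$ is linked, and $W(J')$ is larger than $W(J)$. After finitely many steps we reach a linked set $I\ni r_1$ with $W(I)=V(H)$.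
\end{proof}

\subsection{Absorbing the greedy choices}

A \emph{cut} of a graph $F$ is an ordered pair $(S,T)$ of disjoint sets with union $V(F)$; either set may be empty. Edges between $S$ and $T$ are \emph{cut edges}, the other edges are \emph{inside edges}, and the cut is \emph{maximum} if no cut has more cut edges. An edge \emph{leaves} a set $X\subseteq V(F)$ if exactly one of its ends is in $X$. If every vertex of $X$ is moved to the opposite side, the edges leaving $X$ change type and all other edges keep their type. Hence, for a maximum cut and every $X\subseteq V(F)$,
\begin{equation}\label{eq:maxcut}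
\#\{\text{inside edges leaving }X\}\le\delta(X):=\#\{\text{cut edges leaving }X\}.
\end{equation}
This says that there are enough cut edges everywhere to absorb the inside edges, and it is exactly the condition that a flow argument needs. Recall the max-flow min-cut theorem. A network is a directed graph with a source $a$, a sink $z$ and nonnegative integer capacities on its arcs. A flow assigns to each arc a number between $0$ and its capacity so that inflow equals outflow at every vertex other than $a,z$; its value is the net outflow of $a$, which equals the net inflow of $z$. The capacity of a vertex set containing $a$ but not $z$ is the total capacity of the arcs that go out of the set. The theorem states that there is an integer-valued flow whose value is the minimum of these capacities.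

Given a cut and a linear order on $V(F)$, an inside edge at $v$ is a \emph{back edge} of $v$ if its other end precedes $v$, and a \emph{forward edge} of $v$ otherwise. Every inside edge is a back edge of its later end and a forward edge of its earlier end.

\begin{lemma}\label{lem:flow}
Let $(S,T)$ be a maximum cut of a graph $F$, fix a linear order on $V(F)$, and let a sign $\varepsilon_e\in\{1,-1\}$ be given for every inside edge $e$. Let $\beta(v)$ be the sum of $\varepsilon_e$ over the back edges of $v$. There is $\varphi\colon E(F)\to\{-1,0,1\}$ with $\varphi(e)=\varepsilon_e$ on inside edges and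
\[
\sum_{e\ni v}\varphi(e)=2\beta(v)\qquad\text{for all }v\in V(F).
\]
\end{lemma}

\begin{proof}
Let $\gamma(v)$ be the sum of $\varepsilon_e$ over the forward edges of $v$, and let $\eta(v)=\beta(v)-\gamma(v)$. The inside edges contribute $\beta(v)+\gamma(v)$ at $v$, so we must find shifts in $\{-1,0,1\}$ on the cut edges whose sum at each vertex $v$ is $\eta(v)$.

A shift adds the same amount at both ends of an edge, whereas a flow removes at one end what it adds at the other. Since the cut edges form a bipartite graph, a change of sign on $T$ turns one into the other. Let $\mu(v)=\eta(v)$ for $v\in S$ and $\mu(v)=-\eta(v)$ for $v\in T$, and write $\mu(X)=\sum_{v\in X}\mu(v)$. An inside edge $e$ contributes $\varepsilon_e$ to $\eta$ at one end and $-\varepsilon_e$ at the other, and its ends lie on the same side, so its contributions to $\mu$ are also opposite. Therefore an inside edge contributes $\pm1$ to $\mu(X)$ if it leaves $X$, and $0$ otherwise. This gives $\mu(V(F))=0$ and, by~\eqref{eq:maxcut}, $\mu(X)\le\delta(X)$ for all $X$.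

Let $\mu^+=\max(\mu,0)$ and $\mu^-=\max(-\mu,0)$, so that $\mu=\mu^+-\mu^-$, and put $M=\mu^+(V(F))=\mu^-(V(F))$. Form a network on $V(F)\cup\{a,z\}$ with two opposite arcs of capacity $1$ for each cut edge, an arc $a\to v$ of capacity $\mu^+(v)$ and an arc $v\to z$ of capacity $\mu^-(v)$ for each $v$. The set $\{a\}\cup X$ has capacity
\[
\mu^+(V(F)\setminus X)+\delta(X)+\mu^-(X)=M-\mu(X)+\delta(X)\ge M,
\]
with equality for $X=\emptyset$. So there is an integer flow of value $M$. It fills every arc at $a$ and every arc at $z$, because each of these two families has total capacity $M$. Consequently the net outflow of $v$ along the arcs that come from cut edges is $\mu^+(v)-\mu^-(v)=\mu(v)$.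

For a cut edge $st$ with $s\in S$ and $t\in T$, let $\varphi(st)\in\{-1,0,1\}$ be the flow on $s\to t$ minus the flow on $t\to s$. At $s\in S$ these numbers add up to the net outflow $\mu(s)=\eta(s)$. At $t\in T$ they add up to the net inflow $-\mu(t)=\eta(t)$.
\end{proof}

\begin{remark}
It is not enough that no single vertex can be moved with profit. Take the path $v_1v_2v_3v_4$ in this order with $S=\{v_2,v_3\}$ and $T=\{v_1,v_4\}$. Then~\eqref{eq:maxcut} holds for every one-element set. But the required sum $0$ at $v_1$ forces $\varphi(v_1v_2)=0$, and then the sum at $v_2$ is $\varepsilon_{v_2v_3}$ instead of $0$.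
\end{remark}

\section{The construction for an even set \texorpdfstring{$U$}{U}}\label{sec:core}

We now carry out the plan. It will be applied to $H=G$ and to $H=G-x$, in both cases with the degree term $2m\,d(v)$ of $G$. Only the parity of this term matters, so we replace it by an arbitrary even weight.

\begin{proposition}\label{prop:core}
Let $H$ be a graph and $V(H)=I\cup U$ a partition such that $I$ is independent, $\Gamma=\Gamma_H(I,U)$ is connected and $|U|$ is even. Let $w\colon V(H)\to2\mathbb{Z}$, let $(S,T)$ be a maximum cut of the induced subgraph $H[U]$, and let $\rho\in\{1,-1\}$. There is $\varphi\colon E(H)\to\{-1,0,1\}$ such that, with $t(v)=\sum_{e\ni v}\varphi(e)$, the following hold.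
\begin{itemize}
\item[(i)] $w(v)+t(v)$ is even for $v\in I$, congruent to $\rho$ modulo $4$ for $v\in S$, and congruent to $-\rho$ modulo $4$ for $v\in T$.
\item[(ii)] $w(u)+t(u)\ne w(v)+t(v)$ for every edge $uv$ of $H$.
\item[(iii)] If $v\in U$ has $i$ neighbors in $I$ and $j$ neighbors on its own side of the cut, then $|t(v)|\le i+2j$.
\end{itemize}
\end{proposition}

\begin{proof}
Fix a linear order on $U$. For $v\in U$ let $k(v)$ be the number of back edges of $v$ in $H[U]$, and let $\rho(v)=\rho$ for $v\in S$ and $\rho(v)=-\rho$ for $v\in T$. As $I$ is independent, every edge of $H$ belongs to $\Gamma$ or to $H[U]$.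

\emph{Step 1: the edges of $\Gamma$.} Take $Y\subseteq E(\Gamma)$ from Lemma~\ref{lem:join}, put $\varphi=0$ on $E(\Gamma)\setminus Y$, and start with arbitrary signs $\varphi=\pm1$ on $Y$. For $v\in U$ let $p(v)$ be the sum of $\varphi$ over the edges of $\Gamma$ at $v$. The edges of $H[U]$ will contribute twice a sum of $k(v)$ signs, and this is $\equiv2k(v)\pmod4$ whatever the signs are. We therefore want
\begin{equation}\label{eq:p}
p(v)\equiv\rho(v)-w(v)-2k(v)\pmod4\qquad(v\in U).
\end{equation}
Both sides are odd: the left side is a sum of $\deg_Y(v)$ signs, and $w(v)$ is even. So if~\eqref{eq:p} fails at $v$, the two sides differ by $2$ modulo $4$, and reversing the sign of one edge of $Y$ at $v$ corrects this. Such an edge exists since $\deg_Y(v)$ is odd. Its other end lies in $I$, so $p$ changes at no other vertex of $U$, and~\eqref{eq:p} can be arranged at all vertices of $U$.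

\emph{Step 2: the inside edges.} Go through $U$ in the fixed order. At $v$, choose the signs $\varepsilon_e$ of the back edges of $v$, with sum $\beta(v)$, and define the \emph{target} $g(v)=w(v)+p(v)+2\beta(v)$. The sum $\beta(v)$ can be any of the $k(v)+1$ numbers $-k(v),-k(v)+2,\dots,k(v)$, so $k(v)+1$ different targets are available. The other ends of the back edges are $k(v)$ vertices whose targets are already defined. Choose the signs so that $g(v)$ differs from these $k(v)$ targets. Every inside edge receives a sign exactly once, at its later end.

\emph{Step 3: the cut edges.} Lemma~\ref{lem:flow} for $F=H[U]$ gives $\varphi$ on $E(H[U])$ with sum $2\beta(v)$ at each $v\in U$. Hence $t(v)=p(v)+2\beta(v)$ and $w(v)+t(v)=g(v)$ for $v\in U$: all targets are attained.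

For (i), let $v\in U$. Then $\beta(v)\equiv k(v)\pmod 2$, so $2\beta(v)\equiv2k(v)\pmod4$, and~\eqref{eq:p} gives $w(v)+t(v)\equiv\rho(v)\pmod 4$. For $v\in I$, the number $t(v)$ is a sum of $\deg_Y(v)$ signs, which is even. For (ii), the ends of an edge of $\Gamma$ differ in parity and the ends of a cut edge differ modulo $4$, by (i), while the ends of an inside edge have different targets by Step~2. For (iii), $|p(v)|\le i$ and $|\beta(v)|\le k(v)\le j$.
\end{proof}

The trivial bound for $|t(v)|$ is the degree of $v$ in $H$. Part (iii) improves on it exactly when $v$ has more neighbors on the opposite side of the cut than on its own side. This, and the freedom in the choice of $(S,T)$ and $\rho$, will be used once, at the very end.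

\section{The exceptional vertex}\label{sec:x}

The vertex $x$ that is to be made invisible must satisfy two conditions. The graph $G-x$ must be connected, so that Lemma~\ref{lem:indep} applies to it. And $\theta(x)$, over which we then have no further control, should lie on one side of the values of all neighbors $y$. The invisible vertex has $\tau(x)=\kappa(d(x)-1)$, which pulls in the direction $\kappa$, so the degree terms $2m(d(x)-d(y))$ should all pull in the same direction. Thus $d(x)$ should be a local maximum or a local minimum of the degree. One cannot insist on a maximum: in a star with at least two leaves, only the leaves can be deleted without disconnecting the graph.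

\begin{lemma}\label{lem:x}
Every connected graph $G$ with at least two vertices has a vertex $x$ such that $G-x$ is connected and either $d(x)\ge d(y)$ for all $y\in N(x)$, or $d(x)\le d(y)$ for all $y\in N(x)$.
\end{lemma}

\begin{proof}
A cut vertex is a vertex whose deletion disconnects $G$. If there is none, take $x$ of maximum degree. Otherwise choose a cut vertex $c$ and the vertex set $C$ of a component of $G-c$ so that $|C|$ is minimum among all such pairs $(c,C)$. The set $V\setminus C$ induces a connected graph, since it consists of $c$ and of components of $G-c$, each of which contains a neighbor of $c$. If some $v\in C$ were a cut vertex, then $V\setminus C$ would lie in one component of $G-v$, and another component of $G-v$ would be contained in $C\setminus\{v\}$, contrary to the minimality of $|C|$. So no vertex of $C$ is a cut vertex, and all neighbors of vertices of $C$ lie in $C\cup\{c\}$.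

Let $\Delta_C$ be the largest degree of a vertex of $C$. If $d(c)\le\Delta_C$, take $x\in C$ of degree $\Delta_C$; then all vertices of $C\cup\{c\}$ have degree at most $d(x)$. If $d(c)>\Delta_C$, take $x\in C$ of smallest degree in $C$; then all vertices of $C\cup\{c\}$ have degree at least $d(x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The components can be labeled separately, and an isolated vertex gets the label $m$. As $G$ is nice, we may assume that $G$ is connected with at least three vertices. We construct a shift $\varphi$ for which $\theta$ differs at the ends of every edge. Throughout, $d$ denotes the degree in $G$ and $w(v)=2m\,d(v)$.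

Take $x$ from Lemma~\ref{lem:x} and a neighbor $r_1$ of $x$. Lemma~\ref{lem:indep}, applied to $G-x$ and $r_1$, gives an independent set $I\ni r_1$ such that $\Gamma_{G-x}(I,U)$ is connected, where $U=V\setminus(I\cup\{x\})$. One of the sets $U\cup\{x\}$ and $U$ has even size.

\medskip
\noindent\textbf{Case 1: $|U|$ is odd.} Then $x$ is treated as an ordinary vertex. The graph $\Gamma_G(I,U\cup\{x\})$ arises from $\Gamma_{G-x}(I,U)$ by adding $x$ and its edges to $I$, among them $xr_1$, so it is connected. Apply Proposition~\ref{prop:core} to $H=G$ and the partition $I$, $U\cup\{x\}$, with any maximum cut and any $\rho$, and put $\varphi=0$ on all vertices. Then $\tau=t$ and $\theta=w+t$, and (ii) is the claim. All vertices have label $m$.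

\medskip
\noindent\textbf{Case 2: $|U|$ is even.} By the choice of $x$, the numbers $m(d(x)-d(y))$ with $y\in N(x)$ are all nonnegative or all nonpositive. So there is $\kappa\in\{1,-1\}$ with
\[
\kappa m\,(d(x)-d(y))=|m|\,|d(x)-d(y)|\qquad\text{for all }y\in N(x).
\]
Apply Proposition~\ref{prop:core} to $H=G-x$ and the partition $I,U$, with a maximum cut $(S,T)$ of $G[U]$ and a sign $\rho$ that are specified below. Extend $\varphi$ by
\[
\varphi(x)=-\kappa,\qquad\varphi(xy)=\kappa\quad(y\in N(x)),\qquad\varphi(v)=0\quad(v\in V\setminus\{x\}).
\]
For $y\in N(x)$ the terms $\varphi(xy)$ and $\varphi(x)$ in $\tau(y)$ cancel. Hence $\tau(v)=t(v)$ and $\theta(v)=w(v)+t(v)$ for all $v\ne x$, where $t$ is the sum over the edges of $G-x$, and by (ii) every edge of $G-x$ has ends of different value. With $D=d(x)$ we have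
\[
\tau(x)=\kappa(D-1),\qquad\theta(x)=2mD+\kappa(D-1),
\]
and these numbers do not depend on $(S,T)$ and $\rho$. It remains to treat the edges at $x$. Call $y\in N(x)$ \emph{bad} if $\theta(y)=\theta(x)$.

\medskip
\noindent\emph{Claim. If $y$ is bad, then $d(y)=D$, $\tau(y)=\kappa(D-1)$, and every edge at $y$ has shift $\kappa$.}

Let $y\in N(x)$ and $\Delta=D-d(y)$. Then
\begin{equation}\label{eq:gap}
\kappa\bigl(\theta(x)-\theta(y)\bigr)=2|m|\,|\Delta|+(D-1)-\kappa\tau(y)=\bigl[\,2|m|\,|\Delta|+\Delta\,\bigr]+\bigl[\,d(y)-1-\kappa\tau(y)\,\bigr].
\end{equation}
The first bracket is at least $(2|m|-1)|\Delta|\ge|\Delta|$, because $|m|\ge1$. The second is nonnegative, because $\tau(y)=t(y)$ is the sum of the shifts on the $d(y)-1$ edges at $y$ other than $xy$. If $y$ is bad, both brackets vanish. Then $\Delta=0$ and $\kappa\tau(y)=d(y)-1$, which forces all these $d(y)-1$ shifts to be $\kappa$; and $\varphi(xy)=\kappa$ by definition. This proves the claim.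

By (i), a bad vertex lies in $I$ if $\theta(x)$ is even and in $U$ if $\theta(x)$ is odd, and $\theta(x)\equiv D-1\pmod 2$. The two situations need different arguments: bad vertices in $I$ are repaired afterwards, and bad vertices in $U$ are prevented.

\medskip
\noindent\textbf{Case 2a: $D$ is odd.} Let $(S,T)$ and $\rho$ be arbitrary. All bad vertices lie in $I$. If there is none, we are done. Otherwise $D\ge3$, for if $D=1$, then $x$ and a bad vertex would be adjacent vertices of degree $1$, and $G$ would be $K_2$.

A bad vertex $r$ has shift $0$ and all its edges have shift $\kappa$, so each neighbor $z$ of $r$ receives $\varphi(r)+\varphi(rz)=\kappa$ from $r$. It receives the same amount if the shift is moved from the edges to the vertex. So for every bad $r$ redefine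
\[
\varphi(r)=\kappa,\qquad\varphi(e)=0\ \text{ for all }e\ni r .
\]
Bad vertices are pairwise nonadjacent, since $I$ is independent, so no edge is changed twice. For a vertex $z$ that is not bad, write $\tau(z)=\varphi(z)+\sum_{y\in N(z)}(\varphi(zy)+\varphi(y))$. The shift $\varphi(z)$ is unchanged, the terms with $y$ bad are still $\kappa$, and the terms with $y$ not bad are unchanged. So $\theta(z)$ is unchanged, in particular for $z=x$, and only the edges at bad vertices need to be checked. The neighbors of a bad vertex $r$ are $x$ and vertices of $U$, which have shift $0$, so now
\[
\tau(r)=\kappa+0+\varphi(x)=0,\qquad\theta(r)=2mD .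
\]
This value is even, so it differs from the odd values on $U$, and it differs from $\theta(x)=2mD+\kappa(D-1)$ since $D\ge3$. The vertices with label other than $m$ are $x$, with label $m-\kappa$, and the repaired vertices, which are pairwise nonadjacent neighbors of $x$ with label $m+\kappa$.

\medskip
\noindent\textbf{Case 2b: $D$ is even.} Now $\theta(x)$ is odd and all bad vertices lie in $U$. They may be adjacent to each other, and the repair is not available. Instead, one side of the cut can be separated from $x$ modulo $4$, and on the other side part (iii) can be made to beat the trivial bound. Among all maximum cuts $(S,T)$ of $G[U]$ choose one with $|S|$ minimum, and choose $\rho\in\{1,-1\}$ with $\rho\equiv\theta(x)\pmod4$.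

If $y\in T\cap N(x)$, then $\theta(y)\equiv-\rho\not\equiv\theta(x)\pmod4$, so $y$ is not bad. Let $y\in S\cap N(x)$, and let $d_I,d_S,d_T$ be the numbers of neighbors of $y$ in $I,S,T$, so that $d(y)=1+d_I+d_S+d_T$. Moving $y$ to $T$ changes the number of cut edges by $d_S-d_T$. This number is at most $0$ as the cut is maximum, and it is not $0$, since otherwise we would obtain a maximum cut with smaller $|S|$. Hence $d_S<d_T$, and (iii) gives
\[
|\tau(y)|\le d_I+2d_S<d_I+d_S+d_T=d(y)-1 .
\]
By the claim, $y$ is not bad. So there are no bad vertices, and $x$ is the only vertex with label other than $m$.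
\end{proof}

\begin{example}[the repair in $K_{3,3}$]
Let the sides be $\{x,u_1,u_2\}$ and $\{r_1,r_2,r_3\}$. Take $I=\{r_1,r_2,r_3\}$ and $U=\{u_1,u_2\}$, so that Case~2a applies; all degrees are equal, and $\kappa=1$ is allowed. With $S=U$, $T=\emptyset$, $Y=\{r_1u_1,r_1u_2\}$ and $\rho\equiv6m+1\pmod4$, condition~\eqref{eq:p} gives shift $1$ on both edges of $Y$. Then $\tau(u_1)=\tau(u_2)=1$, $\tau(r_2)=\tau(r_3)=0$, and $\tau(r_1)=3-1=2=\tau(x)$, so $r_1$ is bad. After the repair, $\varphi(r_1)=1$ and the three edges at $r_1$ have shift $0$. Now $\tau(x)=-1+2+1=2$, $\tau(u_1)=\tau(u_2)=1$, and $\tau(r_i)=0$ for $i=1,2,3$.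
\end{example}

\begin{remark}[where the hypotheses are used]
Niceness enters only through $D\ge3$ in Case~2a. For $G=K_2$ the proof leads to $I=\{r_1\}$, $U=\emptyset$, $D=1$; the vertex $r_1$ is bad, and the repair leaves $\theta(r_1)=2m=\theta(x)$. That $m$ is an integer makes the weights $2m\,d(v)$ even. The condition $m\ne0$ is used only for the first bracket in~\eqref{eq:gap}. For $m=0$ this bracket equals $\Delta$, which is negative when $d(y)>d(x)$, and the claim is no longer available. We assert nothing about the labels $-1,0,1$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{total}
\emph{On a total version of 1-2-3 conjecture},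
\texttt{https://www.dmgt.uz.zgora.pl/publish/view\_pdf.php?ID=6690}.

\end{thebibliography}
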